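\title{Tame functions on the group $c_0$ and its representation on a Rosenthal space}

\begin{abstract}
We consider the Banach space $c_0$ as an additive topological group with the norm topology. We show that its tame functions do not separate points and closed subsets: every tame function $f$ satisfies $f(te_n)\to f(0)$ along the unit vector basis. Nevertheless, $c_0$ is topologically isomorphic to a group of linear isometries, with the strong operator topology, of a Banach space with separable dual, so it is Rosenthal representable. The first result comes from a coin-flipping argument valid in every Banach space. It also shows that on bounded subsets of $c_0$ tame functions separate exactly as much as coordinatewise convergence does.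
\end{abstract}

\section{The question and the results}\label{sec:intro}

There are two ways to measure how well a topological group $G$ is seen by a class of Banach spaces. One asks whether $G$ is a group of isometries of a space in the class. The other asks whether the functions on $G$ that are naturally attached to the class determine the topology of $G$. This paper compares the two for spaces that do not contain $\ell_1$ and for $G=c_0$, the Banach space of real sequences $x=(x(i))_{i\in\mathbb N}$ converging to $0$, with the sup norm and the unit vector basis $(e_n)$. Every Banach space is regarded as an additive group with the norm topology; thus $c_0$ is a Polish group. All spaces and functions are real.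

\medskip\noindent\textbf{Representations.} For a Banach space $V$ let $\mathrm{Iso}(V)$ be the group of linear isometries of $V$ onto itself with the strong operator topology, the coarsest topology in which all maps $T\mapsto Tv\in V$ are norm continuous. A Banach space is \emph{Rosenthal} if it contains no isomorphic copy of $\ell_1$, and \emph{Asplund} if each of its separable subspaces has a separable dual. A topological group is \emph{Rosenthal representable} if it is topologically isomorphic to a subgroup of $\mathrm{Iso}(V)$ for some Rosenthal space $V$; Asplund and reflexive representability are defined in the same way. Reflexive spaces are Rosenthal, because their closed subspaces are reflexive and $\ell_1$ is not.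

\medskip\noindent\textbf{Functions.} Let $\mathrm{RUC}(G)$ be the algebra of bounded right uniformly continuous functions on $G$, that is, of bounded $f$ with $\sup_{x\in G}|f(gx)-f(x)|\to0$ as $g$ tends to the identity. For a Banach space these are the bounded norm uniformly continuous functions. The translate of $f$ by $g$ is $fg(x)=f(gx)$, written $f(g+x)$ in the additive case, and the orbit of $f$ is $fG=\{fg:g\in G\}$. A sequence $(f_n)$ of functions on a set $S$ is \emph{independent} if there are reals $a<b$ such that
\[
\bigcap_{n\in I}\{f_n\le a\}\cap\bigcap_{n\in J}\{f_n\ge b\}\ne\emptyset\qquad\text{for all finite disjoint } I,J\subset\mathbb N .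
\]
In words, every finite pattern of ``low'' and ``high'' values is realized at some point of $S$. A function $f\in\mathrm{RUC}(G)$ is \emph{tame} if its orbit contains no independent sequence; $\mathrm{Tame}(G)$ is the algebra of tame functions (its algebra structure will not be used). A bounded continuous function is \emph{weakly almost periodic}, $f\in\mathrm{WAP}(G)$, if $fG$ is relatively weakly compact in the Banach space $C_b(G)$ of bounded continuous functions with the sup norm. Finally, a family $A$ of functions on $G$ \emph{separates points and closed subsets} if for every closed $F\subset G$ and every $x\in G\setminus F$ some $f\in A$ has $f(x)\notin\overline{f(F)}$.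

Ferri and Galindo showed that $c_0$ is not reflexively representable and that $\mathrm{WAP}(c_0)$ does not separate points and closed subsets. Passing from reflexive to Rosenthal spaces relaxes the first property, and passing to tame functions relaxes the second, since right uniformly continuous weakly almost periodic functions are tame (Lemma~\ref{lem:l1}). This leads to the following question, posed in \cite{Note}.

\begin{quote}
\emph{Does $\mathrm{Tame}(c_0)$ separate points and closed subsets? Is the Polish group $c_0$ Rosenthal representable?}
\end{quote}

One would guess that the two parts have the same answer. A representation $g\mapsto T_g$ of $c_0$ on a Rosenthal space $V$ produces tame functions, the matrix coefficients $g\mapsto\psi(T_gv)$ with $v\in V$, $\psi\in V^*$ (Lemma~\ref{lem:coef}). If $V$ is a Hilbert space, the identity $\|T_gv-T_xv\|^2=2\|v\|^2-2\langle T_gv,T_xv\rangle$ shows that these coefficients recover the strong operator topology. The guess is nevertheless wrong: the answer to the first part is no, and the answer to the second is yes.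

\begin{theorem}\label{thm:A}
Let $E$ be a real Banach space, let $f\in\mathrm{Tame}(E)$, and let $(u_n)$ be a sequence in $E$ with
\[
C:=\sup\Big\{\Big\|\sum_{n\in P}u_n\Big\|:\ P\subset\mathbb N\text{ finite}\Big\}<\infty .
\]
Then $\sup_{x\in E}|f(x+u_n)-f(x)|\to0$ as $n\to\infty$.
\end{theorem}

\begin{corollary}\label{cor:nosep}
Every $f\in\mathrm{Tame}(c_0)$ satisfies $f(te_n)\to f(0)$ for all $t\in\mathbb R$. The algebra $\mathrm{Tame}(c_0)$ does not separate points and closed subsets.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:A} to $u_n=te_n$, for which $C=|t|$, and take $x=0$. The set $F=\{e_n:n\in\mathbb N\}$ is closed, since distinct points of it are at distance $1$, and $0\notin F$. But $f(0)=\lim f(e_n)\in\overline{f(F)}$ for every tame $f$.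
\end{proof}

\begin{theorem}\label{thm:B}
There is a separable Banach space $V$ with separable dual (so $V$ is Asplund and Rosenthal) such that $c_0$ is topologically isomorphic to a subgroup of $\mathrm{Iso}(V)$ with the strong operator topology.
\end{theorem}

The two answers do not conflict. Matrix coefficients see only the weak operator topology, which outside the reflexive setting can be strictly weaker than the strong one; Remark~\ref{rem:wot} shows this on the representation of Theorem~\ref{thm:B}.

Section~\ref{sec:prelim} collects the facts on independent sequences. Section~\ref{sec:model} works out one function on $c_0$ by hand, and Section~\ref{sec:proofA} proves Theorem~\ref{thm:A} along the same lines. Section~\ref{sec:rep} proves Theorem~\ref{thm:B} and can be read independently of Sections~\ref{sec:model} and~\ref{sec:proofA}. Section~\ref{sec:bounded} determines which points are separated from bounded subsets of $c_0$, and Section~\ref{sec:groups} treats groups that contain $c_0$.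

\section{Independent sequences and sources of tame functions}\label{sec:prelim}

Three properties are immediate from the definition. A subsequence of an independent sequence is independent. If $(f_n)$ is independent with constants $a<b$, then $(-f_n)$ is independent with constants $-b<-a$, so $-f$ is tame whenever $f$ is. A translate of $f$ has the same orbit as $f$, so translates of tame or weakly almost periodic functions are of the same kind. The next lemma links independence with $\ell_1$; the estimate says that a uniformly bounded independent sequence is equivalent to the $\ell_1$-basis \cite{Rosenthal}.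

\begin{lemma}\label{lem:l1}
Let $(f_n)$ be an independent sequence of bounded functions on a set $S$, with constants $a<b$. Then for all finitely supported real sequences $(c_n)$
\begin{equation}\label{eq:l1}
\Big\|\sum_n c_nf_n\Big\|_\infty\ge\frac{b-a}{2}\sum_n|c_n| .
\end{equation}
Consequently $\mathrm{RUC}(G)\cap\mathrm{WAP}(G)\subset\mathrm{Tame}(G)$ for every topological group $G$.
\end{lemma}

\begin{proof}
Let $I=\{n:c_n<0\}$ and $J=\{n:c_n>0\}$. Choose $s\in S$ with $f_n(s)\le a$ on $I$ and $f_n(s)\ge b$ on $J$, and $s'\in S$ with the roles of $I$ and $J$ exchanged. Then $c_n(f_n(s)-f_n(s'))\ge(b-a)|c_n|$ for all $n$; summing gives \eqref{eq:l1}.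

Let $f\in\mathrm{RUC}(G)\cap\mathrm{WAP}(G)$ and suppose that $(f_n)\subset fG$ is independent. By the Eberlein--\v{S}mulian theorem, a sequence in a relatively weakly compact set has a weakly convergent subsequence, say $(f_{n_j})$. By \eqref{eq:l1} the functional $\sum c_jf_{n_j}\mapsto\sum(-1)^jc_j$ is well defined and bounded on the span of the $f_{n_j}$. A Hahn--Banach extension $\varphi\in C_b(G)^*$ has $\varphi(f_{n_j})=(-1)^j$, which does not converge, a contradiction.
\end{proof}

\begin{lemma}\label{lem:coef}
Let $G$ be an abelian topological group, $V$ a Rosenthal space and $g\mapsto T_g$ a continuous homomorphism $G\to\mathrm{Iso}(V)$. For $v\in V$ and $\psi\in V^*$ the function $m(g)=\psi(T_gv)$ is tame.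
\end{lemma}

\begin{proof}
We have $|m|\le\|\psi\|\|v\|$ and $|m(g+x)-m(x)|=|\psi(T_x(T_gv-v))|\le\|\psi\|\|T_gv-v\|$, so $m\in\mathrm{RUC}(G)$. If the translates by $g_1,g_2,\dots$ were independent, then \eqref{eq:l1} would give
\[
\frac{b-a}{2}\sum_n|c_n|\le\sup_{x}\Big|\psi\Big(T_x\sum_nc_nT_{g_n}v\Big)\Big|\le\|\psi\|\Big\|\sum_nc_nT_{g_n}v\Big\|\le\|\psi\|\|v\|\sum_n|c_n| ,
\]
and the vectors $T_{g_n}v$ would span a copy of $\ell_1$ in $V$.
\end{proof}

All concrete tame functions in this paper are Gaussians.

\begin{lemma}\label{lem:gauss}
Let $E$ be a Banach space and $S:E\to\ell_2$ a bounded linear operator. Then $f(x)=\exp(-\|Sx\|^2)$ belongs to $\mathrm{WAP}(E)\cap\mathrm{Tame}(E)$.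
\end{lemma}

\begin{proof}
We write $f(x-y)$ as an inner product. For $h\in\ell_2$ and $k\ge0$ let $h^{\otimes k}\in\ell_2(\mathbb N^k)$ be the family $(h(i_1)\cdots h(i_k))_{i_1,\dots,i_k}$, with $h^{\otimes0}=1\in\mathbb R$. Then $\langle h^{\otimes k},h'^{\otimes k}\rangle=\langle h,h'\rangle^k$. In the Hilbert sum $\mathcal H=\bigoplus_{k\ge0}\ell_2(\mathbb N^k)$ put
\[
\xi(x)=e^{-\|Sx\|^2}\Big(\sqrt{2^k/k!}\;(Sx)^{\otimes k}\Big)_{k\ge0} .
\]
Summing the exponential series,
\[
\langle\xi(x),\xi(y)\rangle=e^{-\|Sx\|^2-\|Sy\|^2+2\langle Sx,Sy\rangle}=f(x-y).
\]
Hence $\|\xi(x)\|=1$ and $\|\xi(x)-\xi(y)\|^2=2-2f(x-y)$. As $f$ is continuous at $0$ with $f(0)=1$, the map $\xi$ is uniformly continuous, and so is $f=\langle\xi(\cdot),\xi(0)\rangle$. The linear map $\Phi:\mathcal H\to C_b(E)$, $\Phi w=\langle\xi(\cdot),w\rangle$, has norm at most $1$, so it is weak-to-weak continuous and sends the unit ball of $\mathcal H$ to a weakly compact set. This set contains the orbit of $f$, because $f(g+\cdot)=\Phi\xi(-g)$. Thus $f\in\mathrm{RUC}(E)\cap\mathrm{WAP}(E)$, and $f$ is tame by Lemma~\ref{lem:l1}.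
\end{proof}

\begin{example}\label{ex:hilbert}
For $E=\ell_2$ tame functions separate points and closed subsets: if $x$ is at distance $d>0$ from $F$, the tame function $y\mapsto\exp(-\|y-x\|^2)$ equals $1$ at $x$ and is at most $e^{-d^2}$ on $F$. The same argument works for $E=\mathbb R^N$.
\end{example}

Tameness is a negative hypothesis. The following theorem of Rosenthal \cite{Rosenthal} (see also \cite[14.1.7]{Talagrand}) turns it into a positive statement. We use it without proof. The strict inequalities in it will matter.

\begin{theorem}[Rosenthal's dichotomy]\label{thm:ros}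
A uniformly bounded sequence of real functions on a set $S$ either has a subsequence converging pointwise on $S$, or has a subsequence $(F_n)$ for which there are reals $a<b$ with $\bigcap_{n\in I}\{F_n<a\}\cap\bigcap_{n\in J}\{F_n>b\}\ne\emptyset$ for all finite disjoint $I,J$.
\end{theorem}

\section{A model case: the truncated norm of $c_0$}\label{sec:model}

The obvious function that separates $0$ from $\{e_n\}$ is $f(x)=\min(\|x\|,1)$. We show by hand that it is not tame, in a way that generalizes.

Cut the segment from $0$ to $e_n$ into two steps and translate $f$ by the points $\frac m2e_n$: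
\[
F_{n,m}(y)=f\big(\tfrac m2e_n+y\big),\qquad m=0,1,2 .
\]
Evaluate at the test points $z_P=\frac12\sum_{i\in P}e_i$, where $P\subset\mathbb N$ is finite. They all have norm at most $\frac12$, however large $P$ is; this is the special feature of $c_0$. If $P$ contains an index other than $n$, the $n$-th coordinate of $\frac m2e_n+z_P$ is $\frac m2$ or $\frac{m+1}2$ and the largest of the other coordinates is $\frac12$, so the values $F_{n,m}(z_P)$ are
\[
\begin{array}{c|cc}
 & n\notin P & n\in P\\ \hline
m=0 & 1/2 & 1/2\\
m=1 & 1/2 & 1\\
m=2 & 1 & 1
\end{array}
\]
Two things are visible. First, the right entry of row $m$ equals the left entry of row $m+1$: putting $n$ into $P$ moves the argument of $f$ by $\frac12e_n$, exactly as increasing $m$ does. Second, the left column changes from top to bottom, because $f(e_n+z_P)-f(z_P)$ keeps part of the gap $f(e_n)-f(0)=1$. Together these force some row to have unequal entries. Here it is the row $m=1$: the value $F_{n,1}(z_P)$ tells whether $n\in P$ (this row is valid for every finite $P$). Taking $P=J$ in the definition shows that $(F_{n,1})_n$ is independent with $a=\frac12$, $b=1$.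

For a general $f$ the value $F_{n,m}(z_P)$ depends on all of $P$, not only on whether $n\in P$. The remedy is to choose $P$ by flipping fair coins and to replace the entries of the table by averages. The same two observations then show that, for some $m$, the random variable $F_{n,m}(z_P)$ is correlated with the $n$-th coin. On the other hand, if the $F_{n,m}$ converge as $n\to\infty$, they are all close to one function, and one square integrable function cannot be correlated with infinitely many independent coins.

There is one difficulty, and the model case shows it. The functions $F_{n,1}$ do converge pointwise on $c_0$: for fixed $y$ we have $\|\frac12e_n+y\|\to\max(\|y\|,\frac12)$. So pointwise convergence on the group is compatible with independence and cannot be the source of a contradiction. The reason is that a test point $z_P$ involves finitely many coins, and the sum $\frac12\sum_{i\in P}e_i$ over an infinite set $P$ is not in $c_0$. We must add such ideal points. To do so, record $y$ by its values $(F_{n,1}(y))_n\in[0,1]^{\mathbb N}$ and take the closure. In the model case $z_P$ is recorded as the sequence equal to $1$ on $P$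 and $\frac12$ off $P$, the closure contains the whole cube $\{\frac12,1\}^{\mathbb N}$, and there no subsequence of the coordinate functions converges pointwise.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

Let $\Omega=\{0,1\}^{\mathbb N}$ with the product topology and the uniform product probability measure $\lambda$. Write $\varepsilon=(\varepsilon_n)$ for its points and $r_n(\varepsilon)=2\varepsilon_n-1\in\{-1,1\}$. The functions $r_n$ are continuous, and they are orthonormal in $L^2(\lambda)$ because they are stochastically independent with mean $0$ and $r_n^2=1$.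

The first step involves no group structure. It says that a sequence without independent subsequences loses its correlation with the coins.

\begin{lemma}\label{lem:decor}
Let $F_n:S\to[-B,B]$, $n\in\mathbb N$, be functions on a set $S$ such that no subsequence of $(F_n)$ is independent. Let $z_j:\Omega\to S$, $j\in\mathbb N$, be maps each of which depends on finitely many coordinates, and put
\[
c_{n,j}=\int_\Omega F_n(z_j(\varepsilon))\,r_n(\varepsilon)\,d\lambda(\varepsilon).
\]
Then any infinite sets $N',J'\subset\mathbb N$ contain infinite sets $N\subset N'$, $J\subset J'$ such that $c_n=\lim_{j\in J}c_{n,j}$ exists for every $n$ and $\lim_{n\in N}c_n=0$.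
\end{lemma}

The order of the limits is the point. For fixed $j$ we have $c_{n,j}=0$ as soon as $z_j$ does not depend on $\varepsilon_n$, with no hypothesis on $(F_n)$. The lemma lets $j\to\infty$ first, so we need a space on which the test points $z_j$ have a limit in law and on which $(F_n)$ still has a convergent subsequence.

\begin{proof}
\emph{The ideal points.} Let $\iota:S\to[-B,B]^{\mathbb N}$, $\iota(s)=(F_n(s))_n$, and let $X=\overline{\iota(S)}$, a compact metrizable space. Let $\widehat F_n$ be the $n$-th coordinate function on $X$. It is continuous and $\widehat F_n\circ\iota=F_n$.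

\emph{Pointwise convergence on $X$.} Suppose that no subsequence of $(\widehat F_n)_{n\in N'}$ converges pointwise on $X$. By Theorem~\ref{thm:ros} there are an infinite $N''\subset N'$ and $a<b$ such that the sets $\bigcap_{n\in I_1}\{\widehat F_n<a\}\cap\bigcap_{n\in I_2}\{\widehat F_n>b\}$ are nonempty for all finite disjoint $I_1,I_2\subset N''$. Since the inequalities are strict, these sets are open in $X$, so they meet the dense set $\iota(S)$. Then $(F_n)_{n\in N''}$ is independent on $S$, against the hypothesis. Hence there is an infinite $N\subset N'$ along which $\widehat F_n$ converges pointwise on $X$ to a function $L$, which is Borel and bounded by $B$.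

\emph{The limit measure.} We must keep track of the test point and of the coins that produced it, so we work on $Y=X\times\Omega$ and view $\widehat F_n$, $L$ and $r_n$ as functions on $Y$. The map $\varepsilon\mapsto(\iota(z_j(\varepsilon)),\varepsilon)$ is continuous, as its first component is locally constant. Let $\mu_j$ be the image of $\lambda$ under it, so that
\[
\int_Y\widehat F_n\,r_n\,d\mu_j=c_{n,j},\qquad\int_Yr_nr_{n'}\,d\mu_j=\int_\Omega r_nr_{n'}\,d\lambda .
\]
Since $Y$ is compact and metrizable, $C(Y)$ is separable, and the Borel probability measures on $Y$ form a weak* compact metrizable subset of $C(Y)^*$. So there are an infinite $J\subset J'$ and a probability measure $\mu$ with $\int\Phi\,d\mu_j\to\int\Phi\,d\mu$ along $J$ for all $\Phi\in C(Y)$. The integrands above are continuous. Therefore $c_n=\int\widehat F_nr_n\,d\mu$ exists as a limit, and $(r_n)$ is orthonormal in $L^2(\mu)$.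

\emph{Decorrelation.} By the Cauchy--Schwarz inequality,
\[
|c_n|\le\|\widehat F_n-L\|_{L^2(\mu)}+\Big|\int Lr_n\,d\mu\Big| .
\]
Along $N$ the first term tends to $0$ by bounded convergence. The second tends to $0$ by Bessel's inequality $\sum_n(\int Lr_n\,d\mu)^2\le\|L\|_{L^2(\mu)}^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose the conclusion fails. Then there are $\eta>0$ and, for infinitely many $n$, points $x_n\in E$ with $|f(x_n+u_n)-f(x_n)|\ge\eta$. Every subsequence of $(u_n)$ satisfies the hypothesis with the same bound $C$, and $-f$ is tame. So we may assume that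
\[
f(x_n+u_n)-f(x_n)\ge\eta\qquad\text{for all }n .
\]

\emph{Choice of the step.} The test points must be so small that they do not destroy the gap $\eta$. Let $\omega_f(\delta)=\sup\{|f(x)-f(y)|:\|x-y\|\le\delta\}$, which tends to $0$ with $\delta$ by uniform continuity. Fix $k\in\mathbb N$ with $\omega_f(C/k)\le\eta/4$ and put
\[
z_j(\varepsilon)=\frac1k\sum_{n\le j}\varepsilon_nu_n ,\qquad\|z_j(\varepsilon)\|\le\frac Ck .
\]
The price of the factor $1/k$ is that flipping the $n$-th coin moves the test point only by $u_n/k$. We therefore cross the segment from $x_n$ to $x_n+u_n$ in $k$ steps and define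
\[
F_{n,m}(y)=f\big(x_n+\tfrac mk u_n+y\big),\qquad y\in E,\quad 0\le m\le k .
\]
These functions lie in the orbit of $f$, and
\begin{equation}\label{eq:gap}
F_{n,k}(z_j)-F_{n,0}(z_j)=f(x_n+u_n+z_j)-f(x_n+z_j)\ge\eta-2\omega_f(C/k)\ge\frac\eta2 .
\end{equation}

\emph{The flip identity.} Fix $n$ and $j\ge n$. The averaged entries of the table of Section~\ref{sec:model} are
\[
\alpha_m=\int F_{n,m}(z_j(\varepsilon))\,(1-\varepsilon_n)\,d\lambda,\qquad\beta_m=\int F_{n,m}(z_j(\varepsilon))\,\varepsilon_n\,d\lambda .
\]
We claim that $\beta_m=\alpha_{m+1}$ for $0\le m<k$. Let $\varepsilon'$ denote $\varepsilon$ with its $n$-th entry flipped. If $\varepsilon_n=1$, then $z_j(\varepsilon)=z_j(\varepsilon')+u_n/k$ because $n\le j$, hence $F_{n,m}(z_j(\varepsilon))=F_{n,m+1}(z_j(\varepsilon'))$. As $\varepsilon_n=1-\varepsilon'_n$, this gives $F_{n,m}(z_j(\varepsilon))\,\varepsilon_n=F_{n,m+1}(z_j(\varepsilon'))\,(1-\varepsilon'_n)$ for all $\varepsilon$, both sides being $0$ when $\varepsilon_n=0$. The flip preserves $\lambda$, and the claim follows by integration.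

\emph{A correlation that persists.} Put $c^{(m)}_{n,j}=\int F_{n,m}(z_j)\,r_n\,d\lambda$. Since $r_n=\varepsilon_n-(1-\varepsilon_n)$, we have $c^{(m)}_{n,j}=\beta_m-\alpha_m=\alpha_{m+1}-\alpha_m$. The sum telescopes, and \eqref{eq:gap} with $\int(1-\varepsilon_n)\,d\lambda=\frac12$ gives
\begin{equation}\label{eq:corr}
\sum_{m=0}^{k-1}c^{(m)}_{n,j}=\alpha_k-\alpha_0=\int\big(F_{n,k}(z_j)-F_{n,0}(z_j)\big)(1-\varepsilon_n)\,d\lambda\ge\frac\eta4\qquad(j\ge n).
\end{equation}

\emph{Contradiction.} For each $m$ the sequence $(F_{n,m})_n$ is bounded by $\|f\|_\infty$ and has no independent subsequence, because $f$ is tame. Apply Lemma~\ref{lem:decor} with $S=E$ successively for $m=0,\dots,k-1$, each time inside the sets obtained at the previous stage. Limits persist along infinite subsets, so the last sets $N$, $J$ satisfy $\lim_{n\in N}\lim_{j\in J}c^{(m)}_{n,j}=0$ for all $m<k$. Letting $j\to\infty$ in $J$ and then $n\to\infty$ in $N$ in \eqref{eq:corr} yields $0\ge\eta/4$, which is absurd.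
\end{proof}

\begin{remark}
The bound $C<\infty$ and uniform continuity enter only in \eqref{eq:gap}, where one $k$ must serve all $j$. Tameness enters only through Lemma~\ref{lem:decor}. Without tameness the theorem fails for the truncated norm on $c_0$ and $u_n=e_n$. Without $C<\infty$ it fails even for bounded $(u_n)$: in $\ell_2$ the unit vectors have $\|\sum_{n\in P}e_n\|=|P|^{1/2}$, and the tame function $\exp(-\|x\|^2)$ equals $e^{-1}$ at each $e_n$ and $1$ at $0$.
\end{remark}

\section{The representation on $c(L_2(\mathbb R))$}\label{sec:rep}

Begin with one coordinate. Let $H=L_2(\mathbb R)$ and $(\tau_sv)(r)=v(r-s)$ for $s\in\mathbb R$. The $\tau_s$ are linear isometries with $\tau_{s+t}=\tau_s\tau_t$, and $\|\tau_sv-v\|\to0$ as $s\to0$ for each $v\in H$: this holds for continuous $v$ with compact support by uniform continuity, and such $v$ are dense. The vector $w=\mathbf 1_{[0,1]}$ detects the size of $s$, since $\|\tau_sw-w\|^2$ is the measure of the symmetric difference of $[s,s+1]$ and $[0,1]$: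
\begin{equation}\label{eq:w}
\|\tau_sw-w\|^2=2\min(|s|,1).
\end{equation}

To represent $c_0$ we let $g$ act on sequences $v=(v_i)$ in $H$ coordinatewise,
\[
T_gv=(\tau_{g(i)}v_i)_{i\in\mathbb N},
\]
and use the sup norm $\|v\|=\sup_i\|v_i\|$ in order to see $\sup_i|g(i)|$. The question is which sequences to allow. The space $c_0(H)$ of null sequences is too small: there $\|T_{e_n}v-v\|=\|\tau_1v_n-v_n\|\le2\|v_n\|\to0$ for every $v$, although $e_n\not\to0$. The space of all bounded sequences is too large: it contains $\ell_\infty$, hence $\ell_1$ (index the coordinates by the finite sets $P\subset\mathbb N$ and apply \eqref{eq:l1} to the independent functions $P\mapsto\mathbf 1_P(n)$). We need to add to $c_0(H)$ only the constant sequences, and the condition $g(i)\to0$ makes the resulting space invariant.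

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $V=c(H)$ be the space of norm convergent sequences $v=(v_i)$ in $H$ with the sup norm, and write $v_\infty=\lim v_i$.

\emph{The space.} The map $v\mapsto((v_i-v_\infty)_i,v_\infty)$ is a linear bijection of $V$ onto $c_0(H)\oplus H$ with inverse $((y_i),h)\mapsto(y_i+h)_i$, and both maps have norm at most $2$ for the maximum norm on the sum. Thus $V$ is a Banach space, and it is separable since $H$ is. Let $\varphi\in c_0(H)^*$. On the $i$-th coordinate $\varphi$ is the inner product with some $h_i\in H$. Testing $\varphi$ on the sequence with entries $h_i/\|h_i\|$ for those $i\le M$ with $h_i\neq0$, and $0$ elsewhere, gives $\sum_{i\le M}\|h_i\|\le\|\varphi\|$. Finitely supported sequences are dense in $c_0(H)$, so $\varphi(y)=\sum_i\langle y_i,h_i\rangle$ for all $y$. Hence every $\psi\in V^*$ has the form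
\begin{equation}\label{eq:dual}
\psi(v)=\sum_i\langle v_i-v_\infty,h_i\rangle+\langle v_\infty,h\rangle,\qquad\sum_i\|h_i\|<\infty,\quad h\in H .
\end{equation}
So $V^*$ is the image of the separable space $\ell_1(H)\oplus H$ under a bounded linear map, and $V^*$ is separable. For a subspace $W\subset V$, restriction maps $V^*$ onto $W^*$ by the Hahn--Banach theorem, so $W^*$ is separable. Thus $V$ is Asplund, and $W$ is not isomorphic to $\ell_1$, whose dual $\ell_\infty$ is nonseparable. So $V$ is Rosenthal.

\emph{$T$ is a homomorphism into $\mathrm{Iso}(V)$.} For $g\in c_0$ and $v\in V$,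
\[
\|\tau_{g(i)}v_i-v_\infty\|\le\|v_i-v_\infty\|+\|\tau_{g(i)}v_\infty-v_\infty\|\to0,
\]
because $g(i)\to0$. So $T_gv\in V$, with the same limit as $v$. Each $T_g$ is linear and preserves the norm of every entry, $T_{g+g'}=T_gT_{g'}$ and $T_0=\mathrm{Id}$. In particular $T_g$ is onto, with inverse $T_{-g}$.

\emph{$T$ is continuous.} Fix $v\in V$. Since $\|T_gv-T_{g'}v\|=\|T_{g-g'}v-v\|$, it suffices to show $\|T_gv-v\|\to0$ as $\|g\|\to0$. This needs continuity of $\tau$ uniformly over the entries of $v$, and here convergence of $(v_i)$ is used again: the set $Q=\{v_i:i\in\mathbb N\}\cup\{v_\infty\}$ is compact. Given $\epsilon>0$, let $q_1,\dots,q_l$ be an $\epsilon$-net of $Q$ and choose $\delta>0$ with $\|\tau_sq_p-q_p\|\le\epsilon$ for $|s|\le\delta$ and all $p$. As the $\tau_s$ are isometries, $\|\tau_sq-q\|\le3\epsilon$ for all $q\in Q$ and $|s|\le\delta$. Hence $\|T_gv-v\|\le3\epsilon$ when $\|g\|\le\delta$.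

\emph{$T$ is injective with continuous inverse.} Let $\bar w=(w,w,w,\dots)\in V$. By \eqref{eq:w},
\begin{equation}\label{eq:barw}
\|T_g\bar w-T_{g'}\bar w\|=\sup_i\sqrt{2\min(|g(i)-g'(i)|,1)}=\sqrt{2\min(\|g-g'\|,1)} .
\end{equation}
So for $0<\delta\le1$ the inequality $\|T_g\bar w-T_{g'}\bar w\|<\sqrt{2\delta}$, which defines a strong neighborhood of $T_{g'}$ in $T(c_0)$, forces $\|g-g'\|<\delta$. Therefore $T$ is a topological isomorphism of $c_0$ onto its image.
\end{proof}

\begin{remark}\label{rem:wot}
The weak operator topology is the coarsest one in which all maps $T\mapsto\psi(Tv)$ are continuous. In it $T_{e_n}\to\mathrm{Id}$: the sequence $T_{e_n}v-v$ vanishes outside the $n$-th entry, so \eqref{eq:dual} gives $|\psi(T_{e_n}v-v)|=|\langle\tau_1v_n-v_n,h_n\rangle|\le2\|v\|\|h_n\|\to0$. In the strong topology $T_{e_n}\not\to\mathrm{Id}$, since $\|T_{e_n}\bar w-\bar w\|=\sqrt2$ by \eqref{eq:barw}. This gap is forced: by Lemma~\ref{lem:coef} and Corollary~\ref{cor:nosep}, every continuous homomorphism of $c_0$ into $\mathrm{Iso}(V)$ with $V$ Rosenthal sends $(e_n)$ to a sequence that tends to $\mathrm{Id}$ in the weak operator topology.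
\end{remark}

\section{Separation from bounded subsets of $c_0$}\label{sec:bounded}

The vectors $e_n$ are bounded and tend to $0$ coordinatewise. Any sequence with these two properties has a subsequence with almost disjoint supports, to which Theorem~\ref{thm:A} applies. This gives a uniform statement.

\begin{theorem}\label{thm:C}
Let $f\in\mathrm{Tame}(c_0)$. For all $R,\epsilon>0$ there are $N\in\mathbb N$ and $\delta>0$ such that
\[
\|u\|\le R\ \text{ and }\ |u(i)|\le\delta\ \ (i\le N)\quad\Longrightarrow\quad\sup_{x\in c_0}|f(x+u)-f(x)|\le\epsilon .
\]
\end{theorem}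

\begin{proof}
Otherwise there are $R,\epsilon>0$ for which the pair $N=n$, $\delta=1/n$ fails for every $n$: there are $w_n\in c_0$ with $\|w_n\|\le R$, $|w_n(i)|\le1/n$ for $i\le n$, and $\sup_x|f(x+w_n)-f(x)|>\epsilon$. We choose $n_1<n_2<\cdots$ and $0=p_0<p_1<\cdots$ so that $w_{n_k}$ is small outside the block $(p_{k-1},p_k]$. Given $p_{k-1}$, take $n_k\ge\max(p_{k-1},2^k)$ larger than the previous indices; then $|w_{n_k}(i)|\le2^{-k}$ for $i\le p_{k-1}$. Since $w_{n_k}\in c_0$, there is $p_k>p_{k-1}$ with $|w_{n_k}(i)|\le2^{-k}$ for $i>p_k$. Each $i$ lies in exactly one block, so $\sum_{k\in P}|w_{n_k}(i)|\le R+\sum_k2^{-k}=R+1$ for every finite $P$. Theorem~\ref{thm:A} applies to $(w_{n_k})_k$ with $C\le R+1$ and gives $\sup_x|f(x+w_{n_k})-f(x)|\to0$, a contradiction.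
\end{proof}

\begin{corollary}\label{cor:D}
Let $F\subset c_0$ be bounded and $x\in c_0$. The following are equivalent:
\begin{enumerate}
\item[(1)] some $f\in\mathrm{Tame}(c_0)$ satisfies $f(x)\notin\overline{f(F)}$;
\item[(2)] some $f\in\mathrm{WAP}(c_0)\cap\mathrm{Tame}(c_0)$ satisfies $f(x)\notin\overline{f(F)}$;
\item[(3)] $x$ is not in the weak closure of $F$; equivalently, $x$ is not in the closure of $F$ for coordinatewise convergence.
\end{enumerate}
\end{corollary}

So on bounded sets tame functions separate exactly as much as coordinatewise convergence does, and no more than weakly almost periodic functions do.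

\begin{proof}
Fix $R>0$ with $\|y-x\|\le R$ for all $y\in F$. By definition, $x$ is in the coordinatewise closure of $F$ if for all $N$ and $\delta>0$ some $y\in F$ has $|y(i)-x(i)|<\delta$ for $i\le N$.

\emph{The two forms of (3).} The coordinates are weakly continuous, so the weak closure lies in the coordinatewise closure. Conversely, for $\phi\in\ell_1=c_0^*$ and $y$ as above,
\[
|\langle y-x,\phi\rangle|\le\delta\|\phi\|_1+R\sum_{i>N}|\phi(i)| ,
\]
which is small for finitely many $\phi$ at once if $N$ is large and $\delta$ is small.

(2)$\Rightarrow$(1) is trivial.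

(1)$\Rightarrow$(3). Let $x$ be in the coordinatewise closure of $F$, let $f$ be tame and $\epsilon>0$. Take $N,\delta$ from Theorem~\ref{thm:C} and $y\in F$ with $|y(i)-x(i)|<\delta$ for $i\le N$. With $u=y-x$ we get $|f(y)-f(x)|\le\epsilon$. Hence $f(x)\in\overline{f(F)}$.

(3)$\Rightarrow$(2). There are $N$ and $\delta>0$ such that every $y\in F$ has $\max_{i\le N}|y(i)-x(i)|\ge\delta$. Let $Sy=(y(1),\dots,y(N),0,0,\dots)\in\ell_2$ and $f(y)=\exp(-\|S(y-x)\|^2)$. This is a translate of a function from Lemma~\ref{lem:gauss}, so $f\in\mathrm{WAP}(c_0)\cap\mathrm{Tame}(c_0)$. Moreover $f(x)=1$ and $f\le e^{-\delta^2}$ on $F$.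
\end{proof}

\begin{example}
Boundedness of $F$ cannot be dropped in Corollary~\ref{cor:D}. Let $S:c_0\to\ell_2$, $Sx=(n^{-3/4}x(n))_n$. It is bounded because $\sum n^{-3/2}<\infty$, so $f(x)=\exp(-\|Sx\|^2)$ is in $\mathrm{WAP}(c_0)\cap\mathrm{Tame}(c_0)$ by Lemma~\ref{lem:gauss}. For $F=\{n^{3/4}e_n:n\in\mathbb N\}$ we have $f(0)=1$ and $f\equiv e^{-1}$ on $F$, so (1) and (2) hold with $x=0$. Yet $0$ is in the weak closure of $F$. Otherwise there are $\phi_1,\dots,\phi_l\in\ell_1$ and $\epsilon>0$ with $\max_p|\phi_p(n)|\,n^{3/4}\ge\epsilon$ for all $n$, and then $\epsilon\sum_nn^{-3/4}\le\sum_p\|\phi_p\|_1<\infty$, which is false. The exponent matters only through the divergence of $\sum n^{-3/4}$ and the convergence of $\sum n^{-3/2}$.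
\end{example}

\section{Groups containing $c_0$}\label{sec:groups}

\begin{proposition}\label{prop:groups}
Let $G$ be a topological group with a subgroup $D$ that is topologically isomorphic to $c_0$; for example, let $G$ be a Banach space containing an isomorphic copy of $c_0$. Then $\mathrm{Tame}(G)$ does not separate points and closed subsets.
\end{proposition}

\begin{proof}
Let $f\in\mathrm{Tame}(G)$. Then $f|_D\in\mathrm{RUC}(D)$, as the defining supremum only decreases under restriction. For $d\in D$ we have $(f|_D)d=(fd)|_D$, and a sequence of functions whose restrictions to $D$ are independent is independent on $G$. So $f|_D\in\mathrm{Tame}(D)$. By Corollary~\ref{cor:nosep} there are a set $F$ closed in $D$ and $x\in D\setminus F$ with $h(x)\in\overline{h(F)}$ for all $h\in\mathrm{Tame}(D)$. Let $F'$ be the closure of $F$ in $G$. Then $F'\cap D=F$, so $x\notin F'$, while $f(x)\in\overline{f(F)}\subset\overline{f(F')}$ for every $f\in\mathrm{Tame}(G)$.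
\end{proof}

For $V=c(L_2(\mathbb R))$ the group $\mathrm{Iso}(V)$ is Rosenthal representable, and even Asplund representable, by definition. It contains $T(c_0)$, so by Proposition~\ref{prop:groups} its tame functions do not separate points and closed subsets. Thus Rosenthal representability of a topological group does not imply that its tame functions separate points and closed subsets, and $c_0$ itself is an abelian Polish example.

\begin{thebibliography}{9}

\bibitem{Note}
\emph{A Note on the Topological Group $c_0$},
\texttt{https://res.mdpi.com/\allowbreak axioms/\allowbreak axioms-07-00077/\allowbreak article\_deploy/\allowbreak axioms-07-00077.pdf\allowbreak ?filename=\allowbreak \&attachment=1}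

\bibitem{Rosenthal}
H.~P.~Rosenthal, \emph{A characterization of Banach spaces containing $\ell^1$}, PNAS \textbf{71} (1974).

\bibitem{Talagrand}
Talagrand, \emph{Pettis integral and measure theory}.

\end{thebibliography}
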